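# Discrete subsets of the square of a countable maximal space

## 1. The short pairs of a countable space

Throughout, all spaces are Tychonoff and nonempty, and "countable" means of size $\le\omega$. When we refine a topology, the finer topology may be any topology at all. A subset of a space is called discrete if it is discrete in its subspace topology.

Here is the object on which the main argument turns. Let $X$ be a countably infinite space.

**A coarse metric.** For each pair $x\ne y$ in $X$ choose a continuous $f:X\to[0,1]$ with $f(x)=0$ and $f(y)=1$; such an $f$ exists because $X$ is Tychonoff. There are countably many pairs, so we may list these functions as $f_0,f_1,\dots$ and put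
$$d(x,y)=\sum_{i}2^{-i}\,|f_i(x)-f_i(y)| .\tag{1}$$
We use three properties of $d$.

- It is a metric: symmetry and the triangle inequality hold term by term, and $d(x,y)>0$ for $x\neq y$ because some $f_i$ separates $x$ from $y$.
- It is continuous as a function on $X\times X$: each term is continuous and bounded by $2^{-i}$, so the series converges uniformly.
- It is totally bounded: the map $x\mapsto (f_i(x))_i$ is an isometry of $(X,d)$ onto a subspace of the cube $[0,1]^\omega$ with the metric $\sum_i2^{-i}|s_i-t_i|$. That metric induces the product topology, which is compact. So for every $m$ the cube, and with it $X$, is covered by finitely many sets of diameter $<1/m$.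

The topology of $d$ is in general coarser than that of $X$; we never claim that they agree. By total boundedness we can fix integers
$$0<k_1<k_2<\cdots\quad\text{such that for each } m\ge1,\ X \text{ is covered by } k_m \text{ sets of } d\text{-diameter}<1/m. \tag{2}$$

**The set of short pairs.** Now let $F_0\subseteq F_1\subseteq\cdots$ be finite subsets of $X$. Put
$$G_m=F_{k_{m+1}},\qquad D_m=\{(x,y)\in G_m\times G_m:\ 0<d(x,y)<1/m\},\qquad D=\bigcup_{m\ge1}D_m. \tag{3}$$
Each $D_m$ is finite, and $D$ is disjoint from the diagonal $\Delta=\{(x,x):x\in X\}$. As $m$ grows, we look at more points but record only pairs that are closer and closer together.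

**Example.** Take $X=\mathbb Q\cap[0,1]$ with $d(x,y)=|x-y|$, which also has the three properties. Here $k_m=m+1$ works, since $[0,1]$ is covered by $m+1$ intervals of length $\frac1{m+1}<\frac1m$. Let $F_n=\{1/i:1\le i\le n-1\}$, so $G_m=F_{m+2}=\{1/i:1\le i\le m+1\}$. The pair $(1/m,1/(m+1))$ has distance $\frac1{m(m+1)}<\frac1m$, so it lies in $D_m$. These pairs converge to $(0,0)$, a point of the diagonal. By the next lemma, $D$ can accumulate only at points of the diagonal.

**Lemma 1.** All accumulation points of $D$ in $X\times X$ lie on $\Delta$. In particular $D$ is discrete.

*Proof.* Let $(x,y)\notin\Delta$ and $\varepsilon=d(x,y)/2>0$. The set $O=\{(u,v):d(u,v)>\varepsilon\}$ is open by continuity of $d$, and it contains $(x,y)$. If $O$ meets $D_m$, then some pair has distance $>\varepsilon$ and $<1/m$, so $1/m>\varepsilon$. This happens for only finitely many $m$, and each $D_m$ is finite, so $O\cap D$ is finite. Since $X^2$ is $T_1$, $(x,y)$ is not an accumulation point of $D$. As $D\cap\Delta=\emptyset$, no point of $D$ is an accumulation point of $D$, so $D$ is discrete. $\square$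

**Lemma 2.** If $U\subseteq X$ and $U^2\cap D=\emptyset$, then $|U\cap F_{k_{m+1}}|\le k_m$ for every $m\ge1$.

*Proof.* Let $x\ne y$ be in $U\cap G_m$. Then $(x,y)\in U^2$, so $(x,y)\notin D_m$, and hence $d(x,y)\ge1/m$. Each of the $k_m$ sets in (2) has diameter $<1/m$, so it contains at most one point of $U\cap G_m$. Since these sets cover $X$, $|U\cap G_m|\le k_m$. $\square$

What is $D$ for? Suppose that in our space every discrete subset of the square is closed. Then $D$ is closed, although it tries to accumulate at the diagonal. Each diagonal point $(a,a)$ must therefore have a square neighborhood $U^2$ missing $D$, and Lemma 2 says that such a $U$ is very thin along the sets $F_n$, which were arbitrary. We shall see that there are models of set theory in which no neighborhood filter on a countable set can be that thin.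

## 2. Maximal spaces and discrete subsets of $X\times X$

**Definition (crowded, maximal).** A space is *crowded* if it has no isolated points. A crowded space $(X,\tau)$ is *maximal* (in the sense of van Douwen) if every topology on $X$ strictly finer than $\tau$ has an isolated point.

A nonempty open subset $O$ of a crowded $T_1$ space is infinite: if $O$ were finite, the points of $O$ other than a chosen $p\in O$ would form a closed set, so $\{p\}$ would be open. In particular a countable maximal space is countably infinite. The rationals $\mathbb Q$ are crowded but not maximal. The subset $C=\{1/n:n\ge1\}$ is not closed in $\mathbb Q$. Adding $\mathbb Q\setminus C$ as an open set gives a strictly finer topology with base all $V$ and $V\setminus C$, $V$ usual open; each nonempty set among these is infinite, so the finer topology is still crowded.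

The problem comes from "Diagonals and discrete subsets of squares". It is known that under CH there is a crowded countable space $X$ such that every discrete subset of $X\times X$ is closed. The question is:

> Does there exist in ZFC a countable maximal space $X$ such that all discrete subspaces of $X\times X$ are closed?

The answer is **no**: existence cannot be proved in ZFC (assuming, as always, that ZFC is consistent). It is in fact independent of ZFC. We shall show that such a space yields a rapid ultrafilter (Theorem 5) and quote a model without rapid ultrafilters (Corollary 6). We then build such a space, with all finite powers at once, under a weak form of Martin's axiom (Theorem 7).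

## 3. Convergent sequences, one non-isolated point, and exponent one

The condition on $X^2$ contains the condition on $X$. If $D\subseteq X$ is discrete and all discrete subsets of $X^2$ are closed, then $\{(x,x):x\in D\}$ is discrete in $X^2$, hence closed. Its preimage under the continuous map $x\mapsto(x,x)$ is $D$, so $D$ is closed in $X$. Let us see what this alone excludes.

- If $X$ is discrete, every subset of $X^2$ is closed and nothing is asked. The first interesting case has a non-isolated point.
- If distinct points $x_n\neq a$ converge to $a$, then $\{x_n:n\in\omega\}$ is discrete and not closed. So $X$ has no nontrivial convergent sequence; in particular a non-discrete metrizable space such as $\mathbb Q$ never works.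
- If $X$ has exactly one non-isolated point $a$, then $X\setminus\{a\}$ is discrete and has $a$ in its closure. So no such space works, whatever the neighborhood filter of $a$ is.

Maximal spaces pass the test at exponent one. To see this we need some facts, which serve again later. A space is *scattered* if each of its nonempty subspaces has an isolated point (of that subspace). For example $\{0\}\cup\{1/n:n\ge1\}\subseteq\mathbb Q$ is scattered but not discrete. We allow the empty set to count as a crowded and as a scattered subspace. A set is *nowhere dense* if its closure has empty interior.

**Fact 3.** Let $(X,\tau)$ be crowded and $T_1$.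

(a) Discrete subsets, and hence finite unions of discrete subsets, are nowhere dense.

(b) The union of two scattered subsets is scattered.

(c) Scattered subsets have empty interior.

*Proof.* (a) Let $A$ be discrete, and suppose $O\ne\emptyset$ is open with $O\subseteq\overline A$. Then $O$ meets $A$; pick $p\in O\cap A$ and an open $V$ with $V\cap A=\{p\}$. Every point of $V\cap O$ lies in $\overline A$, and each of its neighborhoods inside $V\cap O$ meets $A$. So $V\cap O\subseteq\overline{A\cap V\cap O}=\overline{\{p\}}=\{p\}$, and $p$ is isolated in $X$, a contradiction. Finite unions of nowhere dense sets are nowhere dense.

(b) Let $S_1,S_2$ be scattered and suppose $S_1\cup S_2$ is not. Then there is a nonempty crowded $E\subseteq S_1\cup S_2$. Since $S_2$ is scattered, $E\not\subseteq S_2$, so $E\cap S_1\ne\emptyset$. As $S_1$ is scattered, $E\cap S_1$ has an isolated point $p$; let $V$ be open with $V\cap E\cap S_1=\{p\}$. The set $V\cap E$ is open in the crowded space $E$, so it is crowded and infinite. Hence $(V\cap E)\setminus\{p\}$ is nonempty and, being open in $V\cap E$ by $T_1$, crowded. But it is contained in $S_2$, a contradiction.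

(c) A nonempty open subset of a crowded space is crowded, so it cannot be contained in a scattered set. $\square$

**Proposition 4.** In a maximal space $(X,\tau)$ every subset of a scattered set $S$ is closed. In particular discrete subsets are closed.

*Proof.* Let $S_0$ be the set of isolated points of $S$. It is discrete. It is dense in $S$: a nonempty relatively open subset of $S$ has an isolated point, which is then isolated in $S$. By Fact 3(a), $S_0$ is nowhere dense, so $S\subseteq\overline{S_0}$ is nowhere dense too.

The sets $V\setminus S'$ with $V\in\tau$ and $S'\subseteq S$ are closed under finite intersections, because $(V\setminus S')\cap(V'\setminus S'')=(V\cap V')\setminus(S'\cup S'')$. So they form a base of a topology finer than $\tau$. If $V\ne\emptyset$, then $V\setminus S'$ contains $V\setminus\overline S$, which is open and nonempty, hence infinite. So the finer topology is crowded, and by maximality it equals $\tau$. Thus $X\setminus S'\in\tau$ for every $S'\subseteq S$. $\square$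

For exponent one the answer is therefore positive in ZFC: van Douwen (*Applications of maximal topologies*, Topology Appl. 51 (1993), 125–139) constructed in ZFC a countable regular maximal space, and Proposition 4 applies to it. The proof of Proposition 4 does not transfer to $X^2$. For $D\subseteq X$ one may add $X\setminus D$ to the topology. For $D\subseteq X^2$ the set $X^2\setminus D$ is not a set one can add to the topology of $X$; to push $D$ away from $(a,a)$ one needs a single set $U\ni a$ with $U\times U$ missing $D$. This is where the combinatorics enters.

## 4. Rapid filters

**Definition (free, rapid).** A filter $\mathcal F$ on a countably infinite set $S$ is *free* if it is proper and contains all cofinite sets. A free filter $\mathcal F$ is *rapid* if for every sequence $F_0\subseteq F_1\subseteq\cdots$ of finite subsets of $S$ there is $A\in\mathcal F$ with $|A\cap F_n|\le n$ for all $n$.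

The notion is invariant under bijections, and every free filter containing a rapid filter is rapid. For $S=\omega$ rapidity gives the usual definition: for every $f\in\omega^\omega$ there is $A\in\mathcal F$ whose increasing enumeration $e_A$ satisfies $e_A(n)\ge f(n)$ for all $n$. Indeed, increase $f$ so that it is nondecreasing, and put $F_n=\{0,\dots,f(n)-1\}$. If $|A\cap F_n|\le n$, then of the $n+1$ numbers $e_A(0)<\dots<e_A(n)$ at least one is outside $F_n$, so the largest is, and $e_A(n)\ge f(n)$. (Members of a free filter are infinite, so $e_A$ is defined on all of $\omega$.)

**Examples.** The filter of cofinite subsets of $\omega$ is not rapid. Let $F_n=\{0,\dots,2n\}$. If $A\supseteq\{k,k+1,\dots\}$, then $|A\cap F_n|\ge 2n+1-k>n$ for all $n\ge k$.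

More generally, the filter of punctured neighborhoods of a non-isolated point $a$ with a decreasing countable neighborhood base $(U_n)$ is not rapid. Let $F_n$ be the union of $F_{n-1}$ (with $F_{-1}=\emptyset$) and $n+1$ points of $U_n\setminus\{a\}$. If $A\supseteq U_k\setminus\{a\}$, then $|A\cap F_n|\ge n+1$ for all $n\ge k$.

In the other direction, call a free ultrafilter on $S$ a Q-point if for every partition of $S$ into finite sets it has a member meeting each piece in at most one point. A Q-point is rapid. Given $F_0\subseteq F_1\subseteq\cdots$, take the partition into $F_0$, the sets $F_{n}\setminus F_{n-1}$ for $n\ge1$ (ignoring empty ones), and singletons outside $\bigcup_nF_n$. If $A$ meets each piece in at most one point, then $A\setminus F_0$ is still in the ultrafilter and $|(A\setminus F_0)\cap F_n|\le n$.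

## 5. From all pairs to short pairs: the rapidity theorem

Suppose all discrete subsets of $X^2$ are closed and $a\in X$ is not isolated. The natural hope is to get the property of a Q-point. Let $P_0,P_1,\dots$ be a partition of $X\setminus\{a\}$ into finite sets and let
$$D^*=\{(x,y):x\ne y,\ x\text{ and }y\text{ lie in the same } P_k\}.$$
If $D^*$ were discrete, it would be closed, and since $(a,a)\notin D^*$ there would be an open $U\ni a$ with $U^2\cap D^*=\emptyset$. This $U$ would meet each $P_k$ in at most one point.

The step that breaks is "$D^*$ is discrete". In $\mathbb Q$ with $a=2$, let the pieces be $\{0,1\}$, the sets $\{1/k,\,1+1/k\}$ for $k\ge2$, and singletons for the remaining points of $\mathbb Q\setminus\{2\}$. Then $(0,1)\in D^*$ is the limit of the points $(1/k,1+1/k)\in D^*$. So $D^*$ may pile up away from the diagonal, at a point of $D^*$ itself, and then the hypothesis says nothing about it.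

The short pairs of Section 1 repair exactly this: at stage $m$ only pairs of $d$-distance less than $1/m$ are recorded, and Lemma 1 holds for free. The price is that the points of $U\cap G_m$ are now only $1/m$-separated instead of being at most one. Total boundedness turns separation into the bound $k_m$. The numbers $k_m$ depend on $d$ alone and are fixed before the sets $F_n$ are given, so we may work with $G_m=F_{k_{m+1}}$, delaying the bound until it is good enough.

**Theorem 5 (ZFC).** Let $X$ be a countable Tychonoff space, $a\in X$ a non-isolated point, and suppose all discrete subspaces of $X\times X$ are closed. Then the filter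
$$\{A\subseteq X\setminus\{a\}: A\cup\{a\}\text{ is a neighborhood of }a\}$$
is rapid. Consequently there is a rapid ultrafilter on $\omega$.

*Proof.*

**Step 1 (the filter is free).** This is part of the definition of rapidity. The space $X$ is infinite, since it is $T_1$ with a non-isolated point. The filter is proper because $\{a\}$ is not a neighborhood of $a$. It contains all cofinite subsets of $X\setminus\{a\}$ because finite sets are closed.

**Step 2 (a thin neighborhood).** We find a neighborhood of $a$ to which Lemma 2 applies. Choose $d$ as in (1) and $k_1<k_2<\cdots$ as in (2). Let $F_0\subseteq F_1\subseteq\cdots$ be arbitrary finite subsets of $X\setminus\{a\}$, and define $D$ by (3). By Lemma 1, $D$ is discrete, so by hypothesis it is closed. Since $(a,a)\in\Delta$, $(a,a)\notin D$. Hence there is an open $U\ni a$ with $U^2\cap D=\emptyset$, and Lemma 2 gives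
$$|U\cap F_{k_{m+1}}|\le k_m\qquad\text{for all } m\ge1. \tag{4}$$

**Step 3 (bounds for every $n$).** The estimate (4) controls only the indices $k_2,k_3,\dots$; we now fill the gaps. Let $A=U\setminus(\{a\}\cup F_{k_1})$. As $F_{k_1}$ is finite and $a\notin F_{k_1}$, the set $A\cup\{a\}=U\setminus F_{k_1}$ is an open neighborhood of $a$, so $A$ is in our filter. If $n\le k_1$, then $F_n\subseteq F_{k_1}$ and $A\cap F_n=\emptyset$. If $k_m\le n\le k_{m+1}$ for some $m\ge1$, then
$$|A\cap F_n|\le|U\cap F_{k_{m+1}}|\le k_m\le n .$$
Every $n$ falls under one of the two cases, so $|A\cap F_n|\le n$ for all $n$. The filter is rapid.

**Step 4 (an ultrafilter on $\omega$).** Any ultrafilter extending the filter is free and rapid on the countably infinite set $X\setminus\{a\}$. A bijection carries it to $\omega$. $\blacksquare$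

Two additions come from reading the proof again. First, only discrete sets $D\subseteq X^2\setminus\Delta$ with all accumulation points on the diagonal were used. So if the filter in Theorem 5 is not rapid at a non-isolated point $a$ of a countable space $X$, there is such a $D$ with $(a,a)\in\overline D$: take $F_0\subseteq F_1\subseteq\cdots$ witnessing non-rapidity and form $D$ by (3); if $(a,a)\notin\overline D$, Steps 2 and 3 would produce a member $A$ of the filter with $|A\cap F_n|\le n$ for all $n$.

Second, only a countable piece of a space matters. Let $Y$ be any Tychonoff space with a countable non-discrete subspace $X$, and suppose all discrete subsets of $Y\times Y$ are closed. A discrete subset of $X^2$ is discrete in $Y^2$, hence closed in $Y^2$, hence closed in $X^2$. So Theorem 5 applies to $X$, and rapid ultrafilters exist.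

## 6. Laver's model

**Corollary 6.** In Laver's model there is no countable non-discrete space (in particular no countable maximal space) all discrete subspaces of whose square are closed. Hence the existence of a countable maximal space $X$ with all discrete subspaces of $X\times X$ closed is not provable in ZFC.

*Proof.* A. W. Miller (*There are no Q-points in Laver's model for the Borel conjecture*, Proc. Amer. Math. Soc. 78 (1980), 103–106) proved that in Laver's model there are no rapid (nonprincipal) ultrafilters on $\omega$. Our definition of rapidity implies the usual one (Section 4). A countable non-discrete space has a non-isolated point, so by Theorem 5, applied inside that model, its square has a discrete subset that is not closed. A countable maximal space is crowded and nonempty, hence non-discrete. $\blacksquare$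

## 7. Good algebras and the consistency of existence

We write $\mathfrak c$ for the cardinality of the continuum. **MA(countable)** is the statement: for every countable poset $P\neq\emptyset$ and every family of fewer than $\mathfrak c$ dense subsets of $P$, there is a filter on $P$ meeting them all. Here a set is dense if every element of $P$ has a stronger one in the set. A filter is a nonempty set closed under passing to weaker elements in which any two elements have a common strengthening that is again in the filter. MA(countable) is equivalent to $\operatorname{cov}(\mathcal M)=\mathfrak c$ (not used below), and it follows from MA. It also follows from CH: then "fewer than $\mathfrak c$" means "countably many", and one meets countably many dense sets one after another along a sequence of stronger and stronger elements.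

**Theorem 7.** Assume MA(countable). Then there is a countable maximal space $X$ such that for every $n\ge1$ all discrete subspaces of $X^n$ are closed.

Together with Corollary 6 this shows that the existence of a countable maximal space with all discrete subspaces of $X\times X$ closed is independent of ZFC.

A first plan would be to arrange the discrete sets first, and then pass to a maximal refinement. It runs into the following difficulty. If $D$ is closed, it stays closed in finer topologies; but a finer topology may have new discrete sets, about which nothing was arranged. For instance, in $\mathbb Q$ the set $\{0\}\cup\{1/n:n\ge1\}$ is not discrete. If we refine the topology so that $\{1/n:n\ge1\}$ becomes closed, then $0$ gets a neighborhood missing that set, and $\{0\}\cup\{1/n:n\ge1\}$ becomes discrete. So the two kinds of tasks must be interleaved, and each $D$ must be revisited.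

For the rest of the proof fix a countably infinite set $X$.

**Definition (good algebra).** A Boolean algebra $\mathcal B$ of subsets of $X$ is *good* if it separates points of $X$ and all its nonempty members are infinite.

"Separates points" means that for $x\ne y$ some member contains $x$ but not $y$. Then $\mathcal B$ is a base, consisting of clopen sets, of a zero-dimensional Hausdorff topology $\tau(\mathcal B)$. It is Tychonoff, and it is crowded because nonempty open sets are infinite. The union of an increasing chain of good algebras is good, since each requirement involves only finitely many members of the union and so is visible in one algebra of the chain.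

**Example.** Identify $X$ with $\mathbb Q$ and take the algebra generated by the intervals of $\mathbb Q$ with endpoints in $\sqrt2+\mathbb Q$. Its members are finite unions of (possibly unbounded) such intervals. Nonempty ones are infinite, points are separated, and the algebra is countable.

The plan is to build a good algebra in $\mathfrak c$ steps. We need one lemma that closes a discrete set and one that decides a subset of $X$.

## 8. A coloring that cuts $D$ into finite pieces

Let $D\subseteq X^n$ be discrete. To close it without creating isolated points, we look for a coloring $g:X\to\omega$ such that

(i) if $x\in W\in\mathcal B$, there is $u\in W\setminus\{x\}$ with $g(u)=g(x)$;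

(ii) every box $\prod_{i=1}^n g^{-1}(r_i)$ meets $D$ in a finite set.

Adding the color classes as clopen sets will then do the job: (i) keeps the space crowded, and (ii) closes $D$.

For $n=1$ one can see how to get such a $g$. List $X$ one point at a time, coloring each as it comes. Whenever a point is not given a brand-new color, make sure it is outside $D$. Then each color class contains at most one point of $D$, namely the first point listed in that class. Requirement (i) asks, for given $x$ and $W$, for a point of $W$ outside $D$ that gets the color of $x$; such points exist because $D$ is nowhere dense.

For $n=2$ the danger when adding a point $u$ with an old color to the points $E$ listed so far is that $u$ completes a member of $D$: a pair $(u,u)$, $(u,e)$ or $(e,u)$ in $D$ with $e\in E$. For each of the finitely many patterns the set of bad $u$ is discrete, so the bad points together are nowhere dense.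

If $\mathcal B$ is countable, the requirements can be met one after another. The recursion will have uncountable $\mathcal B$ when CH fails, and this is where MA(countable) is used: the sequences live in a countable poset, and only the number of requirements grows.

**Lemma 8 (MA(countable)).** Let $\mathcal B$ be good with $|\mathcal B|<\mathfrak c$, $\tau=\tau(\mathcal B)$, $n\ge1$, and let $D\subseteq X^n$ be discrete in $\tau^n$. Then there is a good $\mathcal B'\supseteq\mathcal B$ with $|\mathcal B'|\le|\mathcal B|+\omega$ such that $D$ is closed (and discrete) in $\tau(\mathcal B')^n$.

*Proof.*

**Step 1 (the poset).** We set up finite approximations to the coloring. Let $P$ be the set of finite sequences $s=\langle(u_0,c_0),\dots,(u_{l-1},c_{l-1})\rangle$ with $u_j\in X$ pairwise distinct and $c_j\in\omega$, such that for each $j<l$ at least one of the following holds: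

1. $c_j\notin\{c_i:i<j\}$ ("$c_j$ is fresh");
2. no $d\in D$ has all its coordinates in $\{u_0,\dots,u_j\}$ with $u_j$ among them.

A longer sequence extending $s$ is stronger than $s$. The poset $P$ is countable, and it contains the empty sequence. Write $\operatorname{dom}s=\{u_j:j<l\}$.

**Step 2 (every point gets colored).** For $x\in X$ the set $E_x=\{s\in P:x\in\operatorname{dom}s\}$ is dense: if $x\notin\operatorname{dom}s$, append $(x,c)$ with $c$ fresh, so condition 1 holds for the new entry.

**Step 3 (requirement (i) is dense).** For $x\in W\in\mathcal B$ let $E_{x,W}$ be the set of $s\in P$ for which there are $i,j$ with $u_i=x$, $u_j\in W\setminus\{x\}$ and $c_j=c_i$. We show that $E_{x,W}$ is dense. Given $s$, by Step 2 we may assume $x=u_i\in E:=\operatorname{dom}s$.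

For $\emptyset\ne I\subseteq\{1,\dots,n\}$ and $e:\{1,\dots,n\}\setminus I\to E$, let $\varphi_{I,e}:X\to X^n$ send $u$ to the point with coordinate $u$ at the places in $I$ and coordinate $e_i$ at the places $i\notin I$. This map is continuous, and since $I\ne\emptyset$, projection to a place in $I$ is a continuous inverse on its image. So $\varphi_{I,e}$ is a homeomorphic embedding. Let $D_{I,e}=\varphi_{I,e}^{-1}(D)$. It is homeomorphic to a subset of the discrete set $D$, so it is discrete in $X$.

There are finitely many pairs $(I,e)$. By Fact 3(a), the union $N$ of all the $D_{I,e}$ is nowhere dense. So is the finite set $E$, and hence so is $N\cup E$. As $W$ is open and nonempty, we can pick $u\in W\setminus(N\cup E)$. Then $u\neq x$ because $x\in E$. Append $(u,c_i)$ to $s$. The result is in $P$ because condition 2 holds for the new entry: if some $d\in D$ had all coordinates in $E\cup\{u\}$ with $u$ among them, put $I=\{i:d_i=u\}\ne\emptyset$ and let $e$ be the restriction of $d$ to the other places, which has values in $E$. Then $\varphi_{I,e}(u)=d\in D$, so $u\in D_{I,e}\subseteq N$, a contradiction. The extended sequence is in $E_{x,W}$.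

**Step 4 (the coloring).** We pass from approximations to $g$. There are at most $\omega+\omega\cdot|\mathcal B|<\mathfrak c$ sets $E_x$ and $E_{x,W}$, so by MA(countable) some filter meets all of them. Any two members of the filter have a common end-extension, so one of them extends the other. Thus the members fit together into one sequence, which lists all of $X$ because the $E_x$ are met, and so is infinite. Call it $\langle(u_j,c_j):j<\omega\rangle$. All its finite initial segments are in $P$, and $\{u_j:j<\omega\}=X$. Put $g(u_j)=c_j$. Since the sets $E_{x,W}$ are met, (i) holds.

**Step 5 (boxes meet $D$ in finite sets).** We verify (ii). If some $r_i\notin\operatorname{ran}g$, the box is empty. Otherwise let $m_i=\min\{j:c_j=r_i\}$ and $M=\max_im_i$. Let $d\in D$ be in the box $\prod_ig^{-1}(r_i)$. Let $j$ be the largest index such that $u_j$ is a coordinate of $d$, say $d_i=u_j$. All coordinates of $d$ are in $\{u_0,\dots,u_j\}$ and $u_j$ is among them, so condition 2 fails at $j$. Hence condition 1 holds at $j$: the color $c_j=g(d_i)=r_i$ is fresh at $j$, which means $j=m_i\le M$. So $d\in\{u_0,\dots,u_M\}^n$, a finite set that does not depend on $d$.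

**Step 6 (the new algebra is good).** Let $\mathcal B'$ be the algebra generated by $\mathcal B\cup\{g^{-1}(r):r\in\omega\}$. Then $|\mathcal B'|\le|\mathcal B|+\omega$, and $\mathcal B'$ separates points because $\mathcal B$ does. We check that nonempty members are infinite. Let $x\in Z\in\mathcal B'$. Then $Z$ is a finite union of sets of the form $W\cap H_1\cap\dots\cap H_q$ with $W\in\mathcal B$ and each $H_p$ equal to some $g^{-1}(r)$ or $X\setminus g^{-1}(r)$. Take such a set containing $x$. Each $H_p$ contains $x$, so it contains the whole class $g^{-1}(g(x))$. Therefore $Z\supseteq W\cap g^{-1}(g(x))$, where $x\in W\in\mathcal B$. If this last set were finite, we could use that $\mathcal B$ separates points to intersect $W$ with finitely many members of $\mathcal B$ and get $W'\in\mathcal B$ with $x\in W'$ and $W'\cap g^{-1}(g(x))=\{x\}$, contradicting (i). So $Z$ is infinite.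

**Step 7 ($D$ is closed).** Each $p\in X^n$ lies in the $\tau(\mathcal B')^n$-open box $\prod_ig^{-1}(g(p_i))$, which by (ii) meets $D$ in a finite set. As $X^n$ is $T_1$, $D$ has no accumulation points, so it is closed and discrete in $\tau(\mathcal B')^n$. $\square$

## 9. Deciding a set up to a scattered error

To reach maximality we handle each $A\subseteq X$. We cannot simply make $A$ clopen: if $A=\{0\}\cup\{1/n:n\ge1\}\subseteq\mathbb Q$, the points of $A\setminus\{0\}$ would become isolated. We can do so after changing $A$ on a scattered set.

**Lemma 9.** Let $\mathcal B$ be good, $\tau=\tau(\mathcal B)$, $A\subseteq X$. There is $K\subseteq X$ such that the algebra $\mathcal B'$ generated by $\mathcal B\cup\{K\}$ is good, and the symmetric difference $A\mathbin\triangle K$ is contained in a $\tau$-scattered set $S$.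

*Proof.*

**Step 1 (crowded kernels).** We split off the part that causes isolated points. Let $K_1$ and $K_2$ be the unions of all crowded subspaces of $A$ and of $X\setminus A$, respectively. A union of crowded subspaces is crowded, because a point isolated in the union would be isolated in each of those subspaces that contain it. So $K_1$ and $K_2$ are crowded. The set $A\setminus K_1$ is scattered: a nonempty subset of it without isolated points would be a crowded subspace of $A$, hence contained in $K_1$. In the same way $(X\setminus A)\setminus K_2$ is scattered. By Fact 3(b) their union
$$S=X\setminus(K_1\cup K_2)$$
is scattered, and by Fact 3(c) it has empty interior. So $K_1\cup K_2$ is dense, and $X=\overline{K_1}\cup\overline{K_2}$.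

**Step 2 (the set $K$).** We distribute the points of $S$ so that each is near the kernel of its side. Put
$$K=K_1\cup(S\cap\overline{K_1}),\qquad\text{so}\qquad X\setminus K=K_2\cup(S\setminus\overline{K_1}),\quad S\setminus\overline{K_1}\subseteq\overline{K_2}. \tag{5}$$
Outside $S$ we have the points of $K_1$, which lie in both $A$ and $K$, and the points of $K_2$, which lie in neither. So $A\mathbin\triangle K\subseteq S$.

**Step 3 ($\mathcal B'$ is good).** It separates points because $\mathcal B$ does. Let $x\in K$ and let $W$ be a $\tau$-open neighborhood of $x$. By (5), $x\in K_1$ or $x\in\overline{K_1}\setminus K_1$, and in either case $W\cap K_1$ is a nonempty open subset of the crowded $T_1$ space $K_1$, hence infinite. So $W\cap K$ is infinite. Likewise each $\tau$-neighborhood of a point of $X\setminus K$ meets $K_2\subseteq X\setminus K$ in an infinite set. Every member of $\mathcal B'$ has the form $(W\cap K)\cup(W'\setminus K)$ with $W,W'\in\mathcal B$. If it is nonempty, one of the two parts is nonempty and hence infinite. $\square$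

For $A=\{0\}\cup\{1/n:n\ge1\}$ in the topology of $\mathbb Q$, one gets $K_1=\emptyset$, $K_2=\mathbb Q\setminus A$, $S=A$ and $K=\emptyset$: the whole of $A$ is scattered error.

## 10. The recursion of length $\mathfrak c$

*Proof of Theorem 7.*

**Step 1 (the construction).** We interleave the two lemmas. A *task* is either a pair $(n,D)$ with $n\ge1$ and $D\subseteq X^n$, or a set $A\subseteq X$. There are $\mathfrak c$ tasks; list them as $\langle T_\alpha:\alpha<\mathfrak c\rangle$ with each task appearing at unboundedly many $\alpha$. Let $\mathcal B_0$ be a countable good algebra, for instance that of Section 7. At limits take unions. Given $\mathcal B_\alpha$, write $\tau_\alpha=\tau(\mathcal B_\alpha)$.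

- If $T_\alpha=(n,D)$ and $D$ is discrete in $\tau_\alpha^n$, let $\mathcal B_{\alpha+1}$ be the algebra given by Lemma 8.
- If $T_\alpha=(n,D)$ and $D$ is not discrete in $\tau_\alpha^n$, let $\mathcal B_{\alpha+1}=\mathcal B_\alpha$.
- If $T_\alpha=A$, let $\mathcal B_{\alpha+1}$ be the algebra given by Lemma 9.

By induction $|\mathcal B_\alpha|\le\omega+|\alpha|<\mathfrak c$: a successor step adds at most $\omega$ to the size, and at a limit $\lambda$ the union has size at most $|\lambda|\cdot(\omega+|\lambda|)=|\lambda|$. So Lemma 8 is always applicable. Let $\mathcal B=\bigcup_{\alpha<\mathfrak c}\mathcal B_\alpha$ and $\tau=\tau(\mathcal B)$. The algebra $\mathcal B$ is good, so $(X,\tau)$ is countable, Tychonoff and crowded.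

**Step 2 (discrete subsets of $X^n$ are closed).** We show that each discrete set was seen to be discrete at an early stage. Let $D\subseteq X^n$ be discrete in $\tau^n$. For each $d\in D$ choose $n$ members of $\mathcal B$ whose product is a box meeting $D$ exactly in $d$. As $D$ is countable, countably many members of $\mathcal B$ are chosen. Since $\operatorname{cf}(\mathfrak c)>\omega$ (König's theorem), they all lie in one $\mathcal B_\alpha$. Choose $\beta\ge\alpha$ with $T_\beta=(n,D)$. Then $D$ is discrete in $\tau_\beta^n$, so by Lemma 8 it is closed in $\tau_{\beta+1}^n$, hence in the finer topology $\tau^n$.

**Step 3 (subsets of scattered sets are closed).** This makes the errors of Lemma 9 harmless. Let $S\subseteq X$ be $\tau$-scattered and let $S_0$ be the set of its isolated points. It is discrete, so by Step 2 with $n=1$ it is closed. If $S\setminus S_0\ne\emptyset$, then this set is relatively open in $S$ and has an isolated point, which is then isolated in $S$ and so belongs to $S_0$, a contradiction. So $S=S_0$ is discrete. All subsets of $S$ are discrete, hence closed by Step 2.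

**Step 4 (maximality).** We show that every strictly finer topology $\sigma\supsetneq\tau$ has an isolated point. Pick $A\in\sigma\setminus\tau$ and $x\in A\setminus\operatorname{int}_\tau A$. At a stage $\beta$ with $T_\beta=A$ we obtained $K\in\mathcal B_{\beta+1}$, which is clopen in $\tau$, and a $\tau_\beta$-scattered $S\supseteq A\mathbin\triangle K$. Since $\tau\supseteq\tau_\beta$, and an isolated point of a subspace stays isolated in a finer topology, $S$ is $\tau$-scattered. By Step 3, $S\setminus\{x\}$ is $\tau$-closed.

Suppose $x\in K$. Then $K\setminus(S\setminus\{x\})$ is a $\tau$-open neighborhood of $x$. Its points other than $x$ lie in $K\setminus S\subseteq A$, and $x\in A$. So it is contained in $A$, contradicting $x\notin\operatorname{int}_\tau A$.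

Hence $x\notin K$. Then $V=(X\setminus K)\setminus(S\setminus\{x\})$ is a $\tau$-open neighborhood of $x$. A point of $V$ other than $x$ is in neither $K$ nor $S$, so it is not in $A$. Thus $V\cap A=\{x\}$. Since $V\in\tau\subseteq\sigma$ and $A\in\sigma$, the set $\{x\}$ is $\sigma$-open. So $\sigma$ has an isolated point, and $(X,\tau)$ is maximal. $\blacksquare$

## 11. The exponents and the point filters

**Exponents.** For exponent $1$ a countable maximal space with the required property exists in ZFC (Section 3). For exponent $2$, ZFC does not suffice (Corollary 6). Under MA(countable) all finite exponents are achieved at once (Theorem 7). Exponent $\omega$ is impossible as soon as $|X|\ge2$: two points of $X$ form a discrete subspace, so $X^\omega$ contains a copy of $2^\omega$, hence a nontrivial convergent sequence, and the terms of that sequence different from the limit form a discrete set that is not closed.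

**Point filters.** Recall that a free ultrafilter $p$ on a countably infinite set is a P-point if for every partition of the set into countably many pieces $U_n\notin p$ there is $A\in p$ with all $A\cap U_n$ finite.

**Proposition 10.** Let $X$ be countable maximal with all discrete subsets of $X\times X$ closed. Then for each $a\in X$,
$$p_a=\{A\subseteq X\setminus\{a\}:A\cup\{a\}\text{ is a neighborhood of }a\}$$
is a rapid ultrafilter which is not a P-point.

*Proof.* Let $\tau$ be the topology of $X$.

**Step 1 (rapid).** Since $X$ is crowded, $a$ is not isolated, and Theorem 5 says that $p_a$ is a rapid filter.

**Step 2 (clopen base).** Lemma 9 needs a good algebra for $\tau$. Let $x\in O$ with $O$ open. Choose a continuous $f:X\to[0,1]$ with $f(x)=0$ and $f=1$ outside $O$. As $f(X)$ is countable, there is $r\in(0,1)\setminus f(X)$, and $f^{-1}([0,r))$ is a clopen neighborhood of $x$ inside $O$. So the algebra $\mathcal B$ of all clopen sets is a base. It separates points, and its nonempty members are infinite because $X$ is crowded and $T_1$. Thus $\mathcal B$ is good and $\tau(\mathcal B)=\tau$.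

**Step 3 (ultrafilter).** Given $A\subseteq X\setminus\{a\}$, we show that $A$ or its complement in $X\setminus\{a\}$ is in $p_a$. Form $K$ and $S$ from $A$ and $\mathcal B$ by Lemma 9. The topology generated by $\tau\cup\{K,X\setminus K\}$ is crowded by that lemma, so by maximality it equals $\tau$, and $K$ is clopen. By Proposition 4, $S\setminus\{a\}$ is closed. If $a\in K$, then $K\setminus(S\setminus\{a\})$ is a neighborhood of $a$ whose points other than $a$ lie in $K\setminus S\subseteq A$, so $A\in p_a$. If $a\notin K$, then $(X\setminus K)\setminus(S\setminus\{a\})$ is a neighborhood of $a$ whose points other than $a$ lie outside $K\cup S$, hence outside $A$. So $X\setminus(A\cup\{a\})\in p_a$.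

**Step 4 (not a P-point).** We exhibit a partition without a suitable $A$. For each $y\ne a$ there is a clopen neighborhood of $a$ missing $y$. Intersecting finitely many of these at a time, we get clopen sets $X=V_0\supseteq V_1\supseteq\cdots$ with $\bigcap_nV_n=\{a\}$. Put $U_n=V_n\setminus V_{n+1}$. These open sets partition $X\setminus\{a\}$ (discard empty ones). None is in $p_a$: since $V_{n+1}$ is a neighborhood of $a$ disjoint from $U_n$, if $U_n\cup\{a\}$ were a neighborhood of $a$, then $\{a\}$ would be one too.

Suppose $A\in p_a$ has all $A\cap U_n$ finite. Each point of $A$ lies in an open set $U_n$ meeting $A$ in a finite set, so $A$ is discrete by $T_1$. On the other hand, every neighborhood $G$ of $a$ meets $A$, since $G\cap(A\cup\{a\})$ is a neighborhood of the non-isolated point $a$ and so is not $\{a\}$. Hence $a\in\overline A\setminus A$, and $A$ is a discrete set that is not closed, contradicting Proposition 4. $\square$
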